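\title{Gorenstein projectivity does not restrict to subgroups}

\begin{abstract}
Let $R$ be a nonzero commutative ring and $\Gamma$ Thompson's group. For every $m\ge 1$ we construct a Gorenstein projective $R[\Gamma\times\Gamma]$-module whose restriction to $\Gamma\times 1$ has projective dimension and Gorenstein projective dimension exactly $m$. This disproves the conjecture that, over a commutative ring of finite global dimension, Gorenstein projectivity is closed under restriction to subgroups. We also characterize the groups $H$ for which restriction to $H$ from every overgroup preserves Gorenstein projectivity: it suffices to test the overgroup $H\times\Gamma$, and the condition is that every acyclic complex of projective $RH$-modules is a complete resolution.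
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a ring; all modules are left modules. A \emph{complete resolution} over $S$ is an acyclic (that is, exact) complex $F=(F_n,d_n)_{n\in\mathbb Z}$ of projective $S$-modules such that the complex $\operatorname{Hom}_S(F,P)$ is acyclic for every projective $S$-module $P$. An $S$-module $M$ is \emph{Gorenstein projective} if $M\cong\ker d_n$ for some complete resolution $F$ and some $n$. The \emph{Gorenstein projective dimension} of a module $N$ is the least $\ell$ for which there is an exact sequence $0\to G_\ell\to\dots\to G_0\to N\to 0$ with all $G_i$ Gorenstein projective, and it is $\infty$ if there is no such $\ell$.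

A projective module $P$ is Gorenstein projective: it is a kernel in the complex $0\to P\xrightarrow{1}P\to 0$. The definition is designed to admit further modules, namely those whose projective resolution can be continued to the right forever and which have no higher $\operatorname{Ext}$ into projective modules. For example, let $C=\langle t\rangle$ be cyclic of order $r\ge2$ and let $\nu=1+t+\dots+t^{r-1}$. The periodic complex
\[
\cdots\xrightarrow{\ \nu\ }\mathbb ZC\xrightarrow{\ t-1\ }\mathbb ZC\xrightarrow{\ \nu\ }\mathbb ZC\xrightarrow{\ t-1\ }\cdots
\]
is acyclic, because $\ker(t-1)=\mathbb Z\nu$ and $\ker\nu$ is the augmentation ideal $(t-1)\mathbb ZC$. Applying $\operatorname{Hom}_{\mathbb ZC}(-,P)$ with $P$ free gives a direct sum of copies of the same complex, so this is a complete resolution, and the trivial module $\mathbb Z\cong\ker(t-1)$ is Gorenstein projective. It is not projective: a splitting of the augmentation $\mathbb ZC\to\mathbb Z$ would send $1$ to an invariant element $a\nu$ with $ar=1$.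

Now let $R$ be a commutative ring, $G$ a group, $RG$ the group ring and $H\le G$ a subgroup. Every $RG$-module is an $RH$-module by restriction. Since $RG$ is free over $RH$, projective $RG$-modules restrict to projective $RH$-modules, and it is natural to ask for the same for Gorenstein projective modules. The problem studied here is the following conjecture from \cite{Conj}.

\begin{quote}
\textbf{Conjecture.} \emph{Let $G$ be a group and $R$ a commutative ring of finite global dimension. If $M$ is Gorenstein projective as an $RG$-module, then $M$ is Gorenstein projective as an $RH$-module for every subgroup $H$ of $G$.}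
\end{quote}

A complete resolution $F$ over $RG$ restricts to an acyclic complex of projective $RH$-modules, so only the acyclicity of $\operatorname{Hom}_{RH}(F,P')$ for projective $RH$-modules $P'$ is in question. It holds in two extreme cases: when $H$ has finite index (Proposition~\ref{prop:finite-index}), and when $H$ is trivial and $R$ has finite global dimension (Lemma~\ref{lem:inj}). From these cases one would guess that the conjecture is true. It is false, over every nonzero commutative ring and in particular over $\mathbb Z$ and over fields, which have finite global dimension. Throughout, $\Gamma$ is Thompson's group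
\[
\Gamma=\langle x_0,x_1,x_2,\dots \mid x_i^{-1}x_nx_i=x_{n+1}\ (i<n)\rangle ,
\]
and $\operatorname{pd}$ denotes projective dimension.

\begin{theorem}\label{thm:A}
Let $R\neq 0$ be a commutative ring, $G=\Gamma\times\Gamma$ and $H=\Gamma\times 1\le G$. For each $m\ge1$ there is a Gorenstein projective $RG$-module $M_m$ with
\[
\operatorname{Ext}^m_{RH}(M_m,RH)\cong R\neq0\qquad\text{and}\qquad \operatorname{pd}_{RH}M_m=m .
\]
In particular $M_m$ is not Gorenstein projective over $RH$; its Gorenstein projective dimension over $RH$ is exactly $m$. The Gorenstein projective $RG$-module $\bigoplus_m M_m$ has infinite Gorenstein projective dimension over $RH$.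
\end{theorem}

The construction also identifies the subgroups $H$ for which restriction never fails.

\begin{theorem}\label{thm:B}
For a commutative ring $R$ and a group $H$ the following are equivalent:
\begin{enumerate}
\item[(a)] every acyclic complex of projective $RH$-modules is a complete resolution;
\item[(b)] for every group $G\ge H$, Gorenstein projective $RG$-modules restrict to Gorenstein projective $RH$-modules;
\item[(c)] Gorenstein projective $R[H\times\Gamma]$-modules restrict to Gorenstein projective $RH$-modules.
\end{enumerate}
The class $\mathcal T_R$ of groups $H$ satisfying these conditions has the following properties.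
\begin{enumerate}
\item[(i)] It is closed under subgroups and under overgroups of finite index.
\item[(ii)] It contains $H$ whenever all projective $RH$-modules have finite injective dimension.
\item[(iii)] If $R\neq0$, it contains no group having a subgroup isomorphic to $\Gamma$.
\end{enumerate}
Moreover, for every group $G$ and every commutative ring $R$, restriction to subgroups of finite index preserves Gorenstein projectivity.
\end{theorem}

If $R$ has finite global dimension, then the trivial group lies in $\mathcal T_R$ by (ii), and hence every finite group does by (i). So the conjecture holds for finite subgroups $H$ as well as for subgroups of finite index.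

The group $\Gamma$ plays two roles in the proof. It has a resolution $Q$ of the trivial module by finitely generated free modules, and the dual complex $D=\operatorname{Hom}_{R\Gamma}(Q_R,R\Gamma)$ of $Q_R=R\otimes_{\mathbb Z}Q$ is acyclic. First, $D$ is an acyclic complex of free modules that is not a complete resolution, since dualizing once more returns $Q_R$, which has homology $R$. Second, tensoring with $Q_R$ hides any such defect: for every acyclic complex $A$ of projective $RH$-modules, $A\otimes_RQ_R$ is a complete resolution over $R[H\times\Gamma]$, while over $RH$ it is homotopy equivalent to $A$. Theorem~\ref{thm:A} is the case $A=D$.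

\section{Acyclic complexes, complete resolutions and subgroups}\label{sec:basics}

Complexes are graded homologically, and $Z_n(B)=\ker(d\colon B_n\to B_{n-1})$. For an $S$-module $P$, the cochain complex $\operatorname{Hom}_S(B,P)$ has $\operatorname{Hom}_S(B_k,P)$ in degree $k$ and differential $f\mapsto f\circ d$; its cohomology in that degree is $H^k(\operatorname{Hom}_S(B,P))$. A projective module is a direct summand of a free module, so to test whether $B$ is a complete resolution it suffices to take $P$ free.

A complex is \emph{contractible} if it has a degree-one endomorphism $s$ with $ds+sd=1$. Additive functors preserve contractibility and homotopy equivalences, whereas they need not preserve acyclicity. We shall use the following criterion: an acyclic complex $B$ with all $Z_n(B)$ projective is contractible, because the sequences $0\to Z_n(B)\to B_n\to Z_{n-1}(B)\to0$ split and $B$ is a direct sum of complexes $0\to Z\xrightarrow{1}Z\to0$. The criterion applies to every acyclic complex of free abelian groups, since subgroups of free abelian groups are free. It also applies to every bounded below acyclic complex of projective modules, where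 the $Z_n(B)$ are projective by induction on $n$.

Gorenstein projectivity of a module refers to some complete resolution that is not specified. To prove that a module is \emph{not} Gorenstein projective we need an invariant of the module alone, and the next lemma supplies it.

\begin{lemma}\label{lem:ext}
Let $S$ be a ring.
\begin{enumerate}
\item[(1)] If $B$ is an acyclic complex of projective $S$-modules and $P$ is any $S$-module, then $\operatorname{Ext}^i_S(Z_n(B),P)\cong H^{n+1+i}(\operatorname{Hom}_S(B,P))$ for all $n\in\mathbb Z$ and $i\ge1$.
\item[(2)] If $M$ is Gorenstein projective and $P$ is projective, then $\operatorname{Ext}^i_S(M,P)=0$ for all $i\ge1$.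
\item[(3)] If $N$ has Gorenstein projective dimension at most $\ell<\infty$ and $P$ is projective, then $\operatorname{Ext}^i_S(N,P)=0$ for all $i>\ell$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The sequence $\cdots\to B_{n+2}\to B_{n+1}\to Z_n(B)\to0$ is a projective resolution with $B_{n+1+i}$ in position $i$. For $i\ge1$ the terms in positions $i-1$, $i$, $i+1$ are consecutive terms of $B$.

(2) Apply (1) to a complete resolution in which $M$ is a kernel.

(3) We use induction on $\ell$; the case $\ell=0$ is (2). Let $0\to G_\ell\to\dots\to G_0\to N\to0$ be exact with $\ell\ge1$ and all $G_j$ Gorenstein projective, and let $N'=\ker(G_0\to N)$, which has such a resolution of length $\ell-1$. For $i>\ell$ the outer terms of the exact sequence $\operatorname{Ext}^{i-1}_S(N',P)\to\operatorname{Ext}^i_S(N,P)\to\operatorname{Ext}^i_S(G_0,P)$ vanish, by induction and by (2).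
\end{proof}

\begin{lemma}\label{lem:inj}
Let $B$ be an acyclic complex of projective $S$-modules and $P$ an $S$-module of finite injective dimension. Then $\operatorname{Hom}_S(B,P)$ is acyclic.
\end{lemma}

\begin{proof}
If $P$ has injective dimension $e$, then Lemma~\ref{lem:ext}(1) gives, for every $k$, an isomorphism $H^k(\operatorname{Hom}_S(B,P))\cong\operatorname{Ext}_S^{e+1}(Z_{k-e-2}(B),P)=0$.
\end{proof}

Over a ring of finite global dimension every module has finite injective dimension, so every acyclic complex of projective modules is a complete resolution. This is the role of the hypothesis on $R$ in the conjecture. Over other rings the two notions differ, and the difference can be seen by hand.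

\begin{example}\label{ex:local}
Let $k$ be a field, $R=k[x,y]/(x^2,xy,y^2)$ and $\mathfrak m=kx\oplus ky$, so $\mathfrak m^2=0$. For every $n\in\mathbb Z$ let $B_n$ be the free $R$-module on $v_0,v_1,v_2,\dots$, and put $d(v_{2i})=xv_i$ and $d(v_{2i+1})=yv_i$. The map $d$ kills $\mathfrak mB_n$ and maps the $k$-span of the $v_j$ bijectively onto $\mathfrak mB_{n-1}$, which has basis $\{xv_i,yv_i\}$. Hence $\ker d=\mathfrak mB=\operatorname{im}d$ and $B$ is acyclic. Define $f\colon B_n\to R$ by $f(v_0)=y$ and $f(v_j)=0$ for $j>0$. Then $f\circ d=0$ since $\mathfrak m^2=0$. If $f=g\circ d$, then $y=g(xv_0)=xg(v_0)\in kx$, which is false. So $B$ is not a complete resolution.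
\end{example}

Next we recall the passage between a group and a subgroup $H\le G$. The ring $RG$ is free as a left and as a right $RH$-module, and $RG=RH\oplus R[G\setminus H]$ as $RH$-bimodules. For an $RH$-module $U$, the \emph{induced} module is $RG\otimes_{RH}U$, and the \emph{coinduced} module is $\operatorname{Hom}_{RH}(RG,U)$ with the action $(z\varphi)(y)=\varphi(yz)$. For an $RG$-module $V$ there are natural isomorphisms
\begin{align}
\operatorname{Hom}_{RG}(RG\otimes_{RH}U,V)&\cong\operatorname{Hom}_{RH}(U,V),\label{eq:ind}\\
\operatorname{Hom}_{RG}(V,\operatorname{Hom}_{RH}(RG,U))&\cong\operatorname{Hom}_{RH}(V,U).\label{eq:coind}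
\end{align}
Induction is exact and carries projective modules to projective modules. There is a natural $RG$-linear map $RG\otimes_{RH}U\to\operatorname{Hom}_{RH}(RG,U)$ sending $z\otimes u$, for $z\in G$, to the function whose value at $y\in G$ is $yzu$ if $yz\in H$ and $0$ otherwise. If $T$ is a set of representatives of the cosets $zH$, then the source is $\bigoplus_{z\in T}z\otimes U$, the target is identified with $\prod_{z\in T}U$ by $\varphi\mapsto(\varphi(z^{-1}))_{z\in T}$, and the map is the inclusion of the sum in the product. So if $[G:H]<\infty$, induced and coinduced modules agree, and \eqref{eq:coind} becomes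
\begin{equation}\label{eq:finite}
\operatorname{Hom}_{RG}(V,RG\otimes_{RH}U)\cong\operatorname{Hom}_{RH}(V,U)\qquad([G:H]<\infty).
\end{equation}

\begin{proposition}\label{prop:finite-index}
Let $R$ be a commutative ring and $H\le G$ a subgroup of finite index. Every complete resolution over $RG$ restricts to a complete resolution over $RH$. Hence Gorenstein projective $RG$-modules are Gorenstein projective over $RH$.
\end{proposition}

\begin{proof}
Let $F$ be a complete resolution over $RG$ and $P'$ a projective $RH$-module. By \eqref{eq:finite}, $\operatorname{Hom}_{RH}(F,P')\cong\operatorname{Hom}_{RG}(F,RG\otimes_{RH}P')$, and this is acyclic because $RG\otimes_{RH}P'$ is projective over $RG$.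
\end{proof}

In infinite index, \eqref{eq:coind} still expresses $\operatorname{Hom}_{RH}(F,P')$ as a complex of $RG$-linear maps, but the target is the coinduced module, an infinite product about which the definition of a complete resolution says nothing. The counterexample lives in this gap.

\section{Tensoring with a resolution of the trivial module}\label{sec:tensor}

We want a complex over $RG$ that is a complete resolution over $RG$ but not over $RH$. Suppose that we are given an acyclic complex $A$ of projective $RH$-modules that is not complete, and try to build an $RG$-complex from it. Induction does not help: by \eqref{eq:ind}, maps from $RG\otimes_{RH}A$ to an $RG$-module are maps from $A$, and the defect survives (this is the proof of subgroup closure in Section~\ref{sec:B}). Instead we take $G=H\times K$ and tensor $A$ with a free resolution of the trivial $K$-module. Over $RH$ this changes $A$ only up to homotopy, but over $RG$ the cohomology of $K$ intervenes.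

Let $K$ be a group and $\varepsilon\colon Q\to\mathbb Z$ a resolution of the trivial module by free $\mathbb ZK$-modules $Q_i$, $i\ge0$. Put $Q_R=R\otimes_{\mathbb Z}Q$. Let $H$ be a group, $G=H\times K$, and $A$ an acyclic complex of projective $RH$-modules. Define a complex $X=A\otimes_RQ_R$ of $RG$-modules by
\[
X_n=\bigoplus_{i\ge0}A_{n-i}\otimes_RQ_{R,i},\qquad d(a\otimes q)=da\otimes q+(-1)^{|a|}a\otimes dq,
\]
where $|a|$ is the degree of $a$ and $(h,\gamma)(a\otimes q)=ha\otimes\gamma q$ for $h\in H$, $\gamma\in K$.

\begin{lemma}\label{lem:overH}
The complex $X$ is acyclic and each $X_n$ is a projective $RG$-module. There are $RH$-linear chain maps $u=1\otimes\varepsilon\colon X\to A$ and $v\colon A\to X$ and an $RH$-linear map $s$ of degree one with $uv=1$ and $1-vu=ds+sd$. In particular $H^k(\operatorname{Hom}_{RH}(X,P'))\cong H^k(\operatorname{Hom}_{RH}(A,P'))$ for every $RH$-module $P'$ and every $k$.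
\end{lemma}

\begin{proof}
The module $A_{n-i}$ is a direct summand of a free $RH$-module, $Q_{R,i}$ is free over $RK$, and $RH\otimes_RRK=RG$. So $X_n$ is projective.

The augmented complex $\cdots\to Q_1\to Q_0\to\mathbb Z\to0$ is an acyclic complex of free abelian groups, hence contractible over $\mathbb Z$. After applying $R\otimes_{\mathbb Z}-$, a contraction consists of $R$-linear maps $\eta\colon R\to Q_{R,0}$ and $s_0\colon Q_{R,i}\to Q_{R,i+1}$ with $\varepsilon\eta=1$ and $1-\eta\varepsilon=ds_0+s_0d$. Put $v(a)=a\otimes\eta(1)$ and $s(a\otimes q)=(-1)^{|a|}a\otimes s_0q$. These maps are $RH$-linear because $H$ acts on the first factor only. We have $uv=1$, and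
\begin{align*}
ds(a\otimes q)&=(-1)^{|a|}da\otimes s_0q+a\otimes ds_0q,\\
sd(a\otimes q)&=-(-1)^{|a|}da\otimes s_0q+a\otimes s_0dq,
\end{align*}
whose sum is $a\otimes(1-\eta\varepsilon)q=(1-vu)(a\otimes q)$. Thus $X$ is homotopy equivalent to $A$ over $RH$, and the remaining claims follow.
\end{proof}

Now let $P$ be an $RG$-module. To compute $\operatorname{Hom}_{RG}(X,P)$ we separate the two factors. Put $C^i=\operatorname{Hom}_{RK}(Q_{R,i},P)$, with $C^i=0$ for $i<0$. Since $H$ commutes with $K$, the rule $(h\varphi)(q)=h\varphi(q)$ makes $C$ a cochain complex of $RH$-modules with differential $\partial\varphi=\varphi\circ d$. An $R$-linear map $f\colon A_j\otimes_RQ_{R,i}\to P$ is $RG$-linear exactly when it is $RK$-linear in the second variable and $RH$-linear in the first, so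
\[
\operatorname{Hom}_{RG}(X_n,P)=\prod_{i\ge0}\operatorname{Hom}_{RH}(A_{n-i},C^i).
\]
For $f$ in this group and $a\in A_{n-i}$ we write $f(a)\in C^i$ for the map $q\mapsto f(a\otimes q)$. The differential $\delta f=f\circ d$ then reads
\begin{equation}\label{eq:delta}
(\delta f)(a)=f(da)+(-1)^{|a|}\,\partial\bigl(f(a)\bigr).
\end{equation}

\begin{lemma}\label{lem:contract}
If $C$ is contractible as a complex of $RH$-modules, then $\operatorname{Hom}_{RG}(X,P)$ is acyclic.
\end{lemma}

\begin{proof}
Let $\kappa\colon C^i\to C^{i-1}$ be $RH$-linear maps with $\partial\kappa+\kappa\partial=1$. For $f$ of degree $n$ define $Tf$ of degree $n-1$ by $(Tf)(a)=(-1)^{|a|}\kappa(f(a))$. This is defined factor by factor, so the infinite product causes no difficulty. By \eqref{eq:delta},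
\begin{align*}
(\delta Tf)(a)&=-(-1)^{|a|}\kappa f(da)+\partial\kappa f(a),\\
(T\delta f)(a)&=(-1)^{|a|}\kappa f(da)+\kappa\partial f(a),
\end{align*}
and therefore $\delta T+T\delta=1$.
\end{proof}

The smallest case shows what $C$ does to the defect of $A$.

\begin{example}\label{ex:cyclic}
Let $K=\langle t\rangle$ be infinite cyclic, with the resolution $0\to\mathbb ZKe_1\to\mathbb ZKe_0\to\mathbb Z\to0$, $de_1=(t-1)e_0$. A free $RG$-module has the form $P=RK\otimes_RW$ with $W$ a free $RH$-module. The complex $C$ is $P\xrightarrow{t-1}P$ in degrees $0$ and $1$, and there is an exact sequence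
\[
0\to P\xrightarrow{\ t-1\ }P\xrightarrow{\ \pi\ }W\to0,\qquad \pi=\varepsilon\otimes1,
\]
obtained by tensoring the $R$-split sequence $0\to RK\xrightarrow{t-1}RK\to R\to0$ with $W$. A cochain of degree $n$ in $\operatorname{Hom}_{RG}(X,P)$ is a pair of $RH$-linear maps $f_0\colon A_n\to P$ and $f_1\colon A_{n-1}\to P$, and \eqref{eq:delta} becomes
\[
\delta(f_0,f_1)=\bigl(f_0d,\ f_1d+(-1)^n(t-1)f_0\bigr).
\]
The map $(f_0,f_1)\mapsto\pi f_1\in\operatorname{Hom}_{RH}(A_{n-1},W)$ commutes with the differentials, since $\pi(t-1)=0$, and it is surjective, since $A_{n-1}$ is projective. Its kernel consists of the pairs $(f_0,(t-1)g)$ with $g\colon A_{n-1}\to P$. This kernel is acyclic: if such a pair is a cocycle, then $gd+(-1)^nf_0=0$ because $t-1$ is injective, and then $(f_0,(t-1)g)=\delta((-1)^{n-1}g,0)$. The long exact cohomology sequence gives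
\[
H^n(\operatorname{Hom}_{RG}(X,RK\otimes_RW))\cong H^{n-1}(\operatorname{Hom}_{RH}(A,W)).
\]
\end{example}

So the infinite cyclic group moves the defect of $A$ up by one degree, the degree in which $C$ has cohomology, while over $RH$ the defect stays in place by Lemma~\ref{lem:overH}. Repeating the construction $r$ times, with $G=H\times\mathbb Z^r$, moves it by $r$ degrees and never removes it. To remove it we need $C$ to have no cohomology at all. For $H=1$, $R=\mathbb Z$ and $P=\mathbb ZK$ the cohomology of $C$ is $H^*(K,\mathbb ZK)$, so we look for a group $K$ for which this vanishes in every degree.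

\section{Thompson's group and the complex $D$}\label{sec:thompson}

For a group $K$ and a $\mathbb ZK$-module $U$, recall that $H^n(K,U)=\operatorname{Ext}^n_{\mathbb ZK}(\mathbb Z,U)$. The group $K$ is \emph{of type $FP_\infty$} if the trivial module $\mathbb Z$ has a resolution by finitely generated projective $\mathbb ZK$-modules. In that case Schanuel's lemma shows that the last kernel of any finite partial resolution by finitely generated projective modules is finitely generated. Hence $\mathbb Z$ has a resolution by finitely generated free modules, and it may be chosen to extend any given finite partial resolution of this kind. Also $H^n(K,-)$ commutes with direct sums, as $\operatorname{Hom}_{\mathbb ZK}(U,-)$ does for finitely generated $U$.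

\begin{theorem}[Brown--Geoghegan \cite{BG}]\label{thm:BG}
\begin{enumerate}
\item[(1)] The group $\Gamma$ is of type $FP_\infty$.
\item[(2)] $H^n(\Gamma,\mathbb Z\Gamma)=0$ for all $n\ge0$.
\end{enumerate}
\end{theorem}

For the reader's convenience we derive (2) from (1) and the standard fact that the shift $x_n\mapsto x_{n+1}$ is an injective endomorphism of $\Gamma$. The argument is the degree shift of Example~\ref{ex:cyclic} once more: the cohomology of $\Gamma$ in degree $n$ is controlled by the cohomology in degree $n-1$ of a subgroup $B$, and since $B\cong\Gamma$ the shift repeats without end.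

\begin{proof}[Derivation of (2)]
Let $B=\langle x_1,x_2,\dots\rangle$, the image of the shift, so that $B\cong\Gamma$, and let $t=x_0$. Since $t^{-1}x_nt=x_{n+1}$ for $n\ge1$, the rule $\phi(b)=t^{-1}bt$ defines an endomorphism of $B$; thus $\Gamma$ is an ascending HNN extension with base $B$ and stable letter $t$. The assignment $x_0\mapsto1$, $x_n\mapsto0$ $(n\ge1)$ respects the relations, both sides of which go to $0$, and defines a homomorphism $\chi\colon\Gamma\to\mathbb Z$ with $\chi(B)=0$ and $\chi(t)=1$.

Let $N=\mathbb Z[\Gamma/B]=\mathbb Z\Gamma\otimes_{\mathbb ZB}\mathbb Z$. The map $\tau(gB)=gtB$ is well defined, because $gbtB=gt\phi(b)B$, and it is $\Gamma$-equivariant. Consider the sequence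
\begin{equation}\label{eq:tree}
0\to N\xrightarrow{\ 1-\tau\ }N\to\mathbb Z\to0,
\end{equation}
the augmented chain complex of the Bass--Serre tree. Its exactness can be seen directly. Grade $N$ by $\deg(gB)=\chi(g)$. Then $\tau$ raises the degree by one, so for $y\ne0$ the lowest component of $y$ is also a component of $(1-\tau)y$, and $1-\tau$ is injective. The cokernel of $1-\tau$ is free abelian on the classes of the equivalence relation on $\Gamma/B$ generated by $gB\sim gtB$. We have $gbB=gB$ and $gt^{\pm1}B\sim gB$, and $\Gamma$ is generated by $B$ and $t$, so induction on word length shows that there is only one class.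

Let $Q'\to\mathbb Z$ be a resolution by finitely generated free $\mathbb ZB$-modules. Then $\mathbb Z\Gamma\otimes_{\mathbb ZB}Q'$ is a free resolution of $N$, and \eqref{eq:ind} gives $\operatorname{Ext}^n_{\mathbb Z\Gamma}(N,\mathbb Z\Gamma)=H^n(B,\mathbb Z\Gamma)$. Let $(\mathbb Z\Gamma)_j$ be the span of $\chi^{-1}(j)$, a left $\mathbb ZB$-submodule. Since $B$ is of type $FP_\infty$,
\[
\operatorname{Ext}^n_{\mathbb Z\Gamma}(N,\mathbb Z\Gamma)=\bigoplus_{j\in\mathbb Z}H^n(B,(\mathbb Z\Gamma)_j).
\]
We claim that $\tau^*$ maps the $j$th summand to the $(j+1)$st. With $B$ acting through $\phi$, the complex $Q'$ is still a resolution of the trivial module, so the comparison theorem gives a chain map $\theta\colon Q'\to Q'$ over the identity of $\mathbb Z$ with $\theta(bq)=\phi(b)\theta(q)$. The formula $\gamma\otimes q\mapsto\gamma t\otimes\theta(q)$ is well defined, since $\gamma bt\otimes\theta(q)=\gamma t\otimes\phi(b)\theta(q)$, and gives a chain map lifting $\tau$. On cochains it sends $f\in\operatorname{Hom}_{\mathbb ZB}(Q'_n,(\mathbb Z\Gamma)_j)$ to the map $q\mapsto tf(\theta q)$, which takes values in $(\mathbb Z\Gamma)_{j+1}$. This proves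 the claim, and looking at lowest components again we see that $1-\tau^*$ is injective. (Here it matters that the decomposition is a sum and not a product.)

Write $E^n=\operatorname{Ext}^n_{\mathbb Z\Gamma}(N,\mathbb Z\Gamma)$, with $E^{-1}=0$. The long exact sequence of \eqref{eq:tree} contains
\[
E^{n-1}\to H^n(\Gamma,\mathbb Z\Gamma)\to E^n\xrightarrow{\ 1-\tau^*\ }E^n ,
\]
so $H^n(\Gamma,\mathbb Z\Gamma)$ is a quotient of $E^{n-1}$. For $n=0$ this gives $H^0(\Gamma,\mathbb Z\Gamma)=0$. For $n\ge1$, the module $\mathbb Z\Gamma$ is free over $\mathbb ZB$, so $E^{n-1}=H^{n-1}(B,\mathbb Z\Gamma)$ is a direct sum of copies of $H^{n-1}(B,\mathbb ZB)\cong H^{n-1}(\Gamma,\mathbb Z\Gamma)$. Induction on $n$ finishes the proof.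
\end{proof}

From now on $\varepsilon\colon Q\to\mathbb Z$ is a fixed resolution by finitely generated free $\mathbb Z\Gamma$-modules, and $Q_R=R\otimes_{\mathbb Z}Q$.

The dual of a left module is a right module, and we turn it into a left module with the involution of the group ring. Let $\lambda\mapsto\overline\lambda$ be the $R$-linear map $R\Gamma\to R\Gamma$ with $\overline\gamma=\gamma^{-1}$; since $R$ is commutative, $\overline{\lambda\mu}=\overline\mu\,\overline\lambda$. For an $R\Gamma$-module $U$ let $U^*=\operatorname{Hom}_{R\Gamma}(U,R\Gamma)$ with the left action $(\lambda f)(q)=f(q)\overline\lambda$. For $q\in U$ put $\operatorname{ev}_q(f)=\overline{f(q)}$. Then $\operatorname{ev}_q(\lambda f)=\lambda\overline{f(q)}$ and $\operatorname{ev}_{\lambda q}(f)=\overline{f(q)}\,\overline\lambda=(\lambda\operatorname{ev}_q)(f)$, so $q\mapsto\operatorname{ev}_q$ is a natural $R\Gamma$-linear map $U\to U^{**}$. If $U$ is free with finite basis $e_1,\dots,e_r$, then $U^*$ is free on the dual basis $e_1^*,\dots,e_r^*$, the elements $\operatorname{ev}_{e_i}$ form the basis dual to that, and $U\to U^{**}$ is an isomorphism.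

Let $D=D_R$ be the complex of finitely generated free $R\Gamma$-modules with $D_{-j}=(Q_{R,j})^*$ for $j\ge0$, with $D_n=0$ for $n>0$, and with differential $f\mapsto f\circ d$:
\[
0\to D_0\to D_{-1}\to D_{-2}\to\cdots .
\]

\begin{lemma}\label{lem:D}
\begin{enumerate}
\item[(1)] $D$ is contractible as a complex of $R$-modules; in particular it is acyclic.
\item[(2)] $H^k(\operatorname{Hom}_{R\Gamma}(D,R\Gamma))\cong R$ for $k=0$, and it is $0$ for $k\neq0$.
\end{enumerate}
Hence, if $R\ne0$, then $D$ is an acyclic complex of free $R\Gamma$-modules that is not a complete resolution.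
\end{lemma}

\begin{proof}
(1) The homology of $D_{\mathbb Z}$ in degree $-j$ is $H^j(\Gamma,\mathbb Z\Gamma)$, which vanishes by Theorem~\ref{thm:BG}(2). So $D_{\mathbb Z}$ is an acyclic complex of free abelian groups, hence contractible over $\mathbb Z$, and $R\otimes_{\mathbb Z}D_{\mathbb Z}$ is contractible over $R$. The map $R\otimes_{\mathbb Z}\operatorname{Hom}_{\mathbb Z\Gamma}(U,\mathbb Z\Gamma)\to\operatorname{Hom}_{R\Gamma}(R\otimes_{\mathbb Z}U,R\Gamma)$ that sends $r\otimes f$ to $r'\otimes q\mapsto rr'f(q)$ is natural in $U$ and bijective for $U=\mathbb Z\Gamma$, hence for finitely generated free $U$. Therefore $R\otimes_{\mathbb Z}D_{\mathbb Z}\cong D_R$.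

(2) By biduality $\operatorname{Hom}_{R\Gamma}(D_{-j},R\Gamma)\cong Q_{R,j}$, and by naturality the differentials correspond. So $H^{-j}(\operatorname{Hom}_{R\Gamma}(D,R\Gamma))\cong H_j(Q_R)$. As in the proof of Lemma~\ref{lem:overH}, $\varepsilon\colon Q_R\to R$ is a homotopy equivalence over $R$, so $H_j(Q_R)$ is $R$ for $j=0$ and $0$ otherwise.
\end{proof}

\begin{example}\label{ex:L}
The beginning of $D$ can be written down. The group $\Gamma$ is generated by $x_0$ and $x_1$, since $x_{n+1}=x_0^{-1}x_nx_0$ for $n\ge1$, so the augmentation ideal is generated by $x_0-1$ and $x_1-1$. We may therefore take $Q_0=\mathbb Z\Gamma$ and $Q_1=\mathbb Z\Gamma e_0\oplus\mathbb Z\Gamma e_1$ with $de_i=x_i-1$. The generator $\operatorname{id}$ of $D_0$ goes to the map $e_i\mapsto x_i-1$, which is $\sum_i(x_i^{-1}-1)e_i^*$. By acyclicity of $D$,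
\[
L=Z_{-2}(D)\cong D_{-1}/dD_0\cong R\Gamma^2\big/R\Gamma\,(x_0^{-1}-1,\;x_1^{-1}-1),
\]
and $0\to D_0\to D_{-1}\to L\to0$ is a free resolution. So $\operatorname{Ext}^1_{R\Gamma}(L,R\Gamma)$ is the cokernel of the map $R\Gamma^2\to R\Gamma$, $(\mu_0,\mu_1)\mapsto\sum_i(x_i^{-1}-1)\mu_i$. The image is the augmentation ideal, and the cokernel is $R$. Thus for $R\neq0$ the module $L$ has projective dimension one and is not Gorenstein projective, although it is a kernel in an acyclic complex of free modules.
\end{example}

\begin{remark}\label{rem:infinite}
The resolution $Q$ cannot have finite length. Otherwise $D_{\mathbb Z}$ would be a bounded acyclic complex of free $\mathbb Z\Gamma$-modules, hence contractible over $\mathbb Z\Gamma$, and its dual $Q$ would be contractible, although $H_0(Q)=\mathbb Z$.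
\end{remark}

We now apply Section~\ref{sec:tensor} with $K=\Gamma$.

\begin{proposition}\label{prop:complete}
Let $H$ be a group, $A$ an acyclic complex of projective $RH$-modules and $G=H\times\Gamma$. Then $X=A\otimes_RQ_R$ is a complete resolution over $RG$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:overH}, $X$ is an acyclic complex of projective $RG$-modules. Let $P$ be a free $RG$-module. Since $RG=R\Gamma\otimes_RRH$, we can write $P=R\Gamma\otimes_RW$ with $W$ a free $RH$-module, where $\Gamma$ acts on the first factor and $H$ on the second. By Lemma~\ref{lem:contract} it suffices to show that $C=\operatorname{Hom}_{R\Gamma}(Q_R,P)$ is contractible over $RH$. The difficulty is that the contraction must commute with $H$, while Lemma~\ref{lem:D} provides only an $R$-linear one; finite generation resolves this by pulling $W$ out of the $\operatorname{Hom}$. For an $R\Gamma$-module $U$ the map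
\[
U^*\otimes_RW\to\operatorname{Hom}_{R\Gamma}(U,R\Gamma\otimes_RW),\qquad f\otimes w\mapsto\bigl(q\mapsto f(q)\otimes w\bigr),
\]
is natural in $U$ and $RH$-linear, with $H$ acting on the source through $W$ only. It is bijective for $U=R\Gamma$, hence for finitely generated free $U$. So $C^i\cong D_{-i}\otimes_RW$, compatibly with the differentials. If $\kappa_0$ is an $R$-linear contraction of $D$, which exists by Lemma~\ref{lem:D}(1), then $\kappa_0\otimes1_W$ is an $RH$-linear contraction of $C$.
\end{proof}

\section{The counterexample: proof of Theorem~\ref{thm:A}}\label{sec:A}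

Let $G=\Gamma\times\Gamma$, identify $H=\Gamma\times1$ with $\Gamma$, and take $A=D$, which is an acyclic complex of free $RH$-modules by Lemma~\ref{lem:D}(1). By Proposition~\ref{prop:complete}, $X=D\otimes_RQ_R$ is a complete resolution over $RG$, so every $Z_n(X)$ is a Gorenstein projective $RG$-module. Put
\[
M_m=Z_{-m-1}(X)\qquad(m\ge1).
\]

\medskip\noindent\emph{Ext groups.} Over $RH$, the complex $X$ is an acyclic complex of projective modules. By Lemma~\ref{lem:ext}(1), Lemma~\ref{lem:overH} and Lemma~\ref{lem:D}(2), for $i\ge1$,
\begin{equation}\label{eq:ext}
\operatorname{Ext}^i_{RH}(M_m,RH)\cong H^{i-m}(\operatorname{Hom}_{RH}(D,RH))\cong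
\begin{cases}R,& i=m,\\ 0,& i\neq m.\end{cases}
\end{equation}
As $R\ne0$, Lemma~\ref{lem:ext}(2) shows that $M_m$ is not Gorenstein projective over $RH$. With $R=\mathbb Z$ or $R$ a field this disproves the conjecture.

\medskip\noindent\emph{Projective dimension.} The complex $X$ is unbounded to the left, so it gives no finite resolution of $M_m$, but $D$ vanishes in positive degrees, and the homotopy equivalence lets us compare the kernels. Let $u,v,s$ be as in Lemma~\ref{lem:overH}. For $x\in Z_n(X)$ we have $x=vux+dsx$, because $dx=0$. Chain maps carry cycles to cycles, so the composite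
\[
Z_n(X)\xrightarrow{\ (u,\,s)\ }Z_n(D)\oplus X_{n+1}\xrightarrow{\ (v,\,d)\ }Z_n(X)
\]
is defined, and it is the identity. Thus $Z_n(X)$ is an $RH$-direct summand of $Z_n(D)\oplus X_{n+1}$, and $X_{n+1}$ is projective over $RH$. The exact sequence
\[
0\to D_0\to D_{-1}\to\cdots\to D_{-m}\to Z_{-m-1}(D)\to0
\]
shows that $\operatorname{pd}_{RH}Z_{-m-1}(D)\le m$, and hence $\operatorname{pd}_{RH}M_m\le m$. Equality holds by \eqref{eq:ext}. Since $uv=1$, the module $Z_{-m-1}(D)$ is in turn an $RH$-direct summand of $M_m$; for $m=1$ it is the module $L$ of Example~\ref{ex:L}.

\medskip\noindent\emph{Gorenstein projective dimension.} By \eqref{eq:ext} and Lemma~\ref{lem:ext}(3), the Gorenstein projective dimension of $M_m$ over $RH$ is at least $m$. It is at most $\operatorname{pd}_{RH}M_m=m$, because projective modules are Gorenstein projective.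

\medskip\noindent\emph{The direct sum.} A direct sum of complete resolutions $F^{(m)}$ is a complete resolution: it is acyclic with projective terms, and $\operatorname{Hom}(\bigoplus_mF^{(m)},P)=\prod_m\operatorname{Hom}(F^{(m)},P)$ is acyclic for projective $P$. Let $F^{(m)}$ be the complex with $F^{(m)}_n=X_{n-m-1}$ and the differential of $X$. Then $N=\bigoplus_mM_m=Z_0(\bigoplus_mF^{(m)})$ is Gorenstein projective over $RG$. On the other hand, $\operatorname{Ext}^i_{RH}(N,RH)=\prod_m\operatorname{Ext}^i_{RH}(M_m,RH)\neq0$ for every $i\ge1$ by \eqref{eq:ext}. By Lemma~\ref{lem:ext}(3), $N$ has infinite Gorenstein projective dimension over $RH$. This proves Theorem~\ref{thm:A}. \qed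

\section{The class $\mathcal T_R$: proof of Theorem~\ref{thm:B}}\label{sec:B}

\noindent\emph{(a)$\Rightarrow$(b).} A complete resolution over $RG$ restricts to an acyclic complex of projective $RH$-modules, which is a complete resolution by (a). The kernels are unchanged.

\medskip\noindent\emph{(b)$\Rightarrow$(c).} Take $G=H\times\Gamma$.

\medskip\noindent\emph{(c)$\Rightarrow$(a).} Suppose that (a) fails. Then there are an acyclic complex $A$ of projective $RH$-modules, a projective $RH$-module $P'$ and an integer $k$ with $H^k(\operatorname{Hom}_{RH}(A,P'))\ne0$. Let $X=A\otimes_RQ_R$. By Proposition~\ref{prop:complete}, $Z_{k-2}(X)$ is Gorenstein projective over $R[H\times\Gamma]$. By Lemma~\ref{lem:ext}(1) and Lemma~\ref{lem:overH},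
\[
\operatorname{Ext}^1_{RH}(Z_{k-2}(X),P')\cong H^k(\operatorname{Hom}_{RH}(X,P'))\cong H^k(\operatorname{Hom}_{RH}(A,P'))\neq0 .
\]
By Lemma~\ref{lem:ext}(2), $Z_{k-2}(X)$ is not Gorenstein projective over $RH$, so (c) fails.

\medskip
The properties of $\mathcal T_R$ are proved with condition (a), which involves no overgroup.

\medskip\noindent\emph{(i), subgroups.} Let $H'\le H$ with $H\in\mathcal T_R$. Let $A$ be an acyclic complex of projective $RH'$-modules and $P'$ a projective $RH'$-module, and put $P=RH\otimes_{RH'}P'$. Then $RH\otimes_{RH'}A$ is an acyclic complex of projective $RH$-modules and $P$ is projective, so $\operatorname{Hom}_{RH}(RH\otimes_{RH'}A,P)$ is acyclic by (a). By \eqref{eq:ind} this complex is isomorphic to $\operatorname{Hom}_{RH'}(A,P)$. The bimodule decomposition $RH=RH'\oplus R[H\setminus H']$ makes $P'$ an $RH'$-direct summand of $P$, so $\operatorname{Hom}_{RH'}(A,P')$ is a direct summand of an acyclic complex and is acyclic. Hence $H'\in\mathcal T_R$.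

\medskip\noindent\emph{(i), overgroups of finite index.} Let $H'\le H$ have finite index with $H'\in\mathcal T_R$, and let $A$ be an acyclic complex of projective $RH$-modules. A free $RH$-module has the form $RH\otimes_{RH'}P'$ with $P'$ free over $RH'$, and by \eqref{eq:finite} we have $\operatorname{Hom}_{RH}(A,RH\otimes_{RH'}P')\cong\operatorname{Hom}_{RH'}(A,P')$. The right side is acyclic, because $A$ restricts to an acyclic complex of projective $RH'$-modules and $H'$ satisfies (a). Hence $H\in\mathcal T_R$.

\medskip\noindent\emph{(ii).} This is Lemma~\ref{lem:inj} with $S=RH$, applied to each projective module $P$.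

\medskip\noindent\emph{(iii).} If $R\neq0$, then $\Gamma\notin\mathcal T_R$ by the last sentence of Lemma~\ref{lem:D}. By (i), no group with a subgroup isomorphic to $\Gamma$ lies in $\mathcal T_R$.

\medskip
The final statement of the theorem is Proposition~\ref{prop:finite-index}. \qed

\begin{remark}\label{rem:hyp}
The only properties of $\Gamma$ used in the proofs of Theorems~\ref{thm:A} and~\ref{thm:B} are the two parts of Theorem~\ref{thm:BG}. Part (1) enters through the finite generation of the $Q_i$, in three places: the base change $D_R\cong R\otimes_{\mathbb Z}D_{\mathbb Z}$, biduality, and the isomorphism $C\cong D\otimes_RW$. Part (2) enters only in Lemma~\ref{lem:D}(1). Without it Proposition~\ref{prop:complete} fails: for the infinite cyclic group in place of $\Gamma$, Example~\ref{ex:cyclic} shows that $X$ is complete only if $A$ already is. Commutativity of $R$ is used for the involution of $R\Gamma$ and for the tensor products over $R$, and $R\neq0$ is used only to know that the groups in Lemma~\ref{lem:D}(2) and \eqref{eq:ext} are nonzero.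
\end{remark}

\begin{remark}\label{rem:trivial}
For the ring $R=k[x,y]/(x^2,xy,y^2)$ of Example~\ref{ex:local} the trivial group violates (a). By Theorem~\ref{thm:B} some Gorenstein projective $R\Gamma$-module is then not Gorenstein projective over $R$, and $\mathcal T_R$ is empty by (i). So without a hypothesis on $R$, restriction can fail already for the trivial subgroup. Finite global dimension of $R$ excludes this, but it does not control the acyclic complexes of projective modules over $RH$ for an infinite subgroup such as $H=\Gamma$.
\end{remark}

\begin{thebibliography}{9}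

\bibitem{Conj}
\emph{Benson's cofibrants, Gorenstein projectives and a related conjecture},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 92D73FA41F3199F5DD2716DEEFFF6F60/\allowbreak S0013091521000481a.pdf/\allowbreak bensons-\allowbreak cofibrants-\allowbreak gorenstein-\allowbreak projectives-\allowbreak and-\allowbreak a-\allowbreak related-\allowbreak conjecture.pdf}

\bibitem{BG}
K.~S. Brown and R.~Geoghegan,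
\emph{An infinite-dimensional torsion-free $FP_\infty$ group},
Invent. Math. 77 (1984), 367--381.

\end{thebibliography}
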